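\title{A convex domain in $\mathbb{C}^2$ whose Bergman kernel has a zero}

\begin{abstract}
We construct a bounded convex domain in $\mathbb{C}^2$ whose Bergman kernel has a zero, that is, which is not a Lu Qi-Keng domain. The kernel of $\Omega=\{|z|+|u|<1\}$, restricted to the line $u=0$, vanishes at the boundary pair $(1,0)$, $(-1,0)$. A first-variation formula tells which small truncations of $\Omega$ move this zero inside, and an explicit integral with value $-11/840$ shows that a convex truncation does. It follows that bounded convex domains in $\mathbb{C}^n$ with a zero of the kernel exist exactly when $n\ge2$, and that they can be taken strongly convex with real-algebraic boundary. Among bounded convex domains, having a zero is an open condition in the Hausdorff metric, while in $\mathbb{C}^2$ having no zero is not.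
\end{abstract}

\section{The question and the results}

Let $D\subset\mathbb{C}^n$ be a domain, that is, a connected open set, and let $L^2_h(D)$ be the Hilbert space of holomorphic functions on $D$ that are square integrable for Lebesgue measure $dV$. The \emph{Bergman kernel} $K_D\colon D\times D\to\mathbb{C}$ is its reproducing kernel: $K_D(\cdot,w)\in L^2_h(D)$ and $f(w)=\int_D f\,\overline{K_D(\cdot,w)}\,dV$ for all $f\in L^2_h(D)$ and $w\in D$. The domain $D$ is a \emph{Lu Qi-Keng domain} if $K_D(z,w)\ne0$ for all $z,w\in D$.

On a bounded domain the function $K_D(\cdot,w)/\sqrt{K_D(w,w)}$ is the function of norm one whose value at $w$ is largest. So $D$ is a Lu Qi-Keng domain exactly when none of these extremal functions vanishes anywhere in $D$. The property is invariant under biholomorphic maps, and the first examples have it. The kernel of the unit disc $\mathbb{D}$ is $\pi^{-1}(1-z\bar w)^{-2}$, the kernel of a polydisc is a product of such factors, and the kernel of the unit ball of $\mathbb{C}^n$ is $n!\,\pi^{-n}(1-\langle z,w\rangle)^{-n-1}$. In the plane every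 bounded convex domain is biholomorphic to $\mathbb{D}$ and is therefore a Lu Qi-Keng domain. One might guess that convexity excludes zeros in every dimension.

The guess is wrong from dimension three on. We quote the following known results without proof. For integers $n\ge1$, $m\ge0$ let
\[
\Omega_{n,m}=\Bigl\{(z,u)\in\mathbb{C}^n\times\mathbb{C}^m:\ \sum_{j=1}^n|z_j|+\sum_{k=1}^m|u_k|^2<1\Bigr\}.
\]
The Bergman kernel of $\Omega_{n,m}$ has zeros if and only if $2n+m>4$. In particular the convex domain $\Omega_{n,0}\subset\mathbb{C}^n$ is not a Lu Qi-Keng domain for any $n\ge3$. Moreover, for every $n\ge3$ there are strongly convex complete Reinhardt domains in $\mathbb{C}^n$, given as sublevel sets of real polynomials, which are not Lu Qi-Keng domains. In $\mathbb{C}^2$ the family has two members, $\Omega_{1,1}$ and $\Omega_{2,0}$, with $2n+m=3$ and $4$; neither has a zero. This leaves the question posed in \cite{IDM}: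

\begin{quote}
Is there a bounded convex domain in $\mathbb{C}^2$ which is not a Lu Qi-Keng domain?
\end{quote}

The answer is yes. The examples are small truncations of $\Omega=\Omega_{2,0}=\{(z,u)\in\mathbb{C}^2:|z|+|u|<1\}$, the member that sits on the threshold $2n+m=4$. For $0<\beta<\pi/2$, $0<t<1$ and $0<\varepsilon<t$ put $a=1-\varepsilon/t\in(0,1)$ and
\begin{gather*}
N_\beta(z)=\max_{|\alpha|\le\beta}\bigl|\operatorname{Im}(e^{i\alpha}z)\bigr|\qquad(z\in\mathbb{C}),\\
D_{t,\beta,\varepsilon}=\bigl\{(z,u)\in\mathbb{C}^2:\ |z|+|u|<1,\quad aN_\beta(z)+|u|<1-\varepsilon\bigr\}.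
\end{gather*}
The function $N_\beta$ is a maximum of absolute values of real-linear functions, hence convex and even. So both defining functions are convex and even, and $D_{t,\beta,\varepsilon}$ is a bounded convex domain, symmetric under $(z,u)\mapsto(-z,-u)$. Since $aN_\beta(z)\le|z|$,
\begin{equation}\label{eq:sandwich}
(1-\varepsilon)\Omega\subset D_{t,\beta,\varepsilon}\subset\Omega .
\end{equation}

\begin{theorem}\label{thm:main}
There are $t\in(0,1)$, $\beta\in(0,\pi/2)$ and $\varepsilon_0>0$ such that for every $0<\varepsilon<\varepsilon_0$ the Bergman kernel of $D=D_{t,\beta,\varepsilon}$ has a zero: $K_D((s,0),(-s,0))=0$ for some $s\in(0,1)$.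
\end{theorem}

A bounded domain is \emph{strongly convex} if it is convex and has a smooth defining function whose gradient does not vanish on the boundary and whose real Hessian is positive definite on the tangent spaces of the boundary. The \emph{Hausdorff distance} $d_H(G,D)$ of two bounded domains is the least $\delta\ge0$ such that every point of $\overline G$ lies within $\delta$ of $\overline D$ and every point of $\overline D$ lies within $\delta$ of $\overline G$. It is a metric on bounded convex domains, because a convex domain is the interior of its closure.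

\begin{theorem}\label{thm:ext}
\begin{enumerate}
\item[(a)] Bounded convex domains in $\mathbb{C}^n$ that are not Lu Qi-Keng exist if and only if $n\ge2$. For every $n\ge2$ such a domain can be chosen of the form $\{p<1\}$, where $p$ is an even real polynomial on $\mathbb{R}^{2n}$ whose Hessian is everywhere positive definite. Thus it is bounded and strongly convex, with smooth real-algebraic boundary.
\item[(b)] For each $n$, the domains that are not Lu Qi-Keng form an open set, in the Hausdorff metric, among the bounded convex domains of $\mathbb{C}^n$.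
\item[(c)] The domain $\Omega_{2,0}$, which is Lu Qi-Keng, is a Hausdorff limit of domains in $\mathbb{C}^2$ as in \textup{(a)}. So the Lu Qi-Keng property is not Hausdorff-open among bounded convex domains in $\mathbb{C}^2$.
\end{enumerate}
\end{theorem}

Of the quoted results only one is used, and only in part (c): the fact that $\Omega_{2,0}$ is a Lu Qi-Keng domain. Section~\ref{sec:basics} reduces Theorem~\ref{thm:main} to a weighted kernel on the disc. Section~\ref{sec:boundary} locates the boundary zero and shows on a model how it moves. Section~\ref{sec:variation} computes the first variation of the kernel, Section~\ref{sec:convex} finds a convex variation of the right sign, and Section~\ref{sec:approx} proves Theorem~\ref{thm:ext}.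

\section{Weighted kernels and slices}\label{sec:basics}

Let $G\subset\mathbb{C}^n$ be a bounded domain and $\mu$ a bounded, continuous, positive function on $G$. Let $A^2(G,\mu)$ be the space of holomorphic $f$ on $G$ with $\|f\|^2=\int_G|f|^2\mu\,dV<\infty$. If $B$ is a ball centered at $w$ with $\overline B\subset G$, the sub-mean value inequality gives $|f(w)|^2\le\|f\|^2/(\operatorname{vol}(B)\min_{\overline B}\mu)$. Hence $A^2(G,\mu)$ is a Hilbert space with continuous point evaluations, and it has a reproducing kernel $K=K_\mu$. For $\mu=1$ this is $K_G$. We use the following standard facts.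
\begin{enumerate}
\item[(K1)] $K(z,w)=\langle K(\cdot,w),K(\cdot,z)\rangle=\overline{K(w,z)}$. Hence $\|K(\cdot,w)\|^2=K(w,w)$, $|K(z,w)|^2\le K(z,z)K(w,w)$, and $K(w,w)=\max\{|f(w)|^2:\|f\|\le1\}$. This number is positive, since the constants lie in the space.
\item[(K2)] For every orthonormal basis $(e_j)$ we have $K(z,w)=\sum_je_j(z)\overline{e_j(w)}$ locally uniformly. So $(z,\eta)\mapsto K(z,\bar\eta)$ is holomorphic on $G\times G^*$, where $G^*=\{\bar w:w\in G\}$.
\item[(K3)] If $w\in G'\subset G$, then $K_{G'}(w,w)\ge K_G(w,w)$, by the maximum in (K1). If $B$ is a ball centered at $w$, then $K_B(w,w)=1/\operatorname{vol}(B)$, by the mean value property.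
\item[(K4)] If $f\colon G\to G'$ is biholomorphic, then $K_G(z,w)=\det f'(z)\,K_{G'}(f(z),f(w))\,\overline{\det f'(w)}$, because $h\mapsto(h\circ f)\det f'$ is a unitary map $L^2_h(G')\to L^2_h(G)$. In particular translations and dilations preserve the existence of a zero.
\item[(K5)] $K_{G\times G'}((z,z'),(w,w'))=K_G(z,w)K_{G'}(z',w')$. Indeed, for $F\in L^2_h(G\times G')$ every slice $F(\cdot,z')$ and $F(w,\cdot)$ is square integrable by the sub-mean value inequality, so one may reproduce in one factor after the other.
\item[(K6)] If $G=G^*$ and $\mu(\bar z)=\mu(z)$, then $K(\bar z,\bar w)=\overline{K(z,w)}$: the functions $\overline{e_j(\bar z)}$ form another orthonormal basis, and (K2) applies to both bases. In particular $K$ is real at real points.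
\end{enumerate}

The domains $\Omega$ and $D_{t,\beta,\varepsilon}$ are unions of discs $\{|u|<\varphi(z)\}$ over points $z\in\mathbb{D}$. On such a domain the kernel along $u=0$ is a kernel in one variable, weighted by the area of the fiber. We write $dA$ for Lebesgue measure on $\mathbb{C}$.

\begin{lemma}\label{lem:slice}
Let $\varphi\colon\mathbb{D}\to(0,1]$ be continuous, $H_\varphi=\{(z,u):z\in\mathbb{D},\ |u|<\varphi(z)\}$ and $\mu=\pi\varphi^2$. Then $K_{H_\varphi}((z,u),(w,0))=K_\mu(z,w)$.
\end{lemma}

\begin{proof}
Fix $w\in\mathbb{D}$ and let $g(z,u)=K_\mu(z,w)$. Integrating first in $u$ gives $\int_{H_\varphi}|g|^2\,dV=\int_{\mathbb{D}}|K_\mu(z,w)|^2\mu\,dA<\infty$, so $g\in L^2_h(H_\varphi)$. Let $F\in L^2_h(H_\varphi)$. The sub-mean value inequality on the fiber gives $|F(z,0)|^2\mu(z)\le\int_{|u|<\varphi(z)}|F(z,u)|^2\,dA(u)$, so $F(\cdot,0)\in A^2(\mathbb{D},\mu)$. By Fubini's theorem and the mean value property on the fiber,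
\[
\int_{H_\varphi}F\,\bar g\,dV=\int_{\mathbb{D}}F(z,0)\,\overline{K_\mu(z,w)}\,\mu(z)\,dA(z)=F(w,0).
\]
Thus $g$ represents the evaluation at $(w,0)$.
\end{proof}

\section{The zero on the boundary of $\Omega$}\label{sec:boundary}

The domain $\Omega$ is $H_{\varphi_0}$ with $\varphi_0(z)=1-|z|$, so its weight is $\mu_0=\pi(1-|z|)^2$. It costs nothing to treat all integer powers of $1-|z|$ at once, and doing so shows what is special about the exponent $2$.

\begin{lemma}\label{lem:radial}
For an integer $N\ge0$ the kernel of $A^2(\mathbb{D},(1-|z|)^N)$ is $\kappa_N(z\bar w)$, where $\kappa_N$ is the holomorphic function on $\mathbb{D}$ with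
\[
\kappa_N(y^2)=\frac{N+1}{4\pi y}\Bigl((1-y)^{-N-2}-(1+y)^{-N-2}\Bigr)\qquad(0<|y|<1).
\]
\end{lemma}

\begin{proof}
For a radial weight, integration in the angle gives $\langle f,z^j\rangle=b_j\|z^j\|^2$ for $f=\sum b_jz^j$ in the space. So the monomials form an orthogonal basis. Here
\[
\|z^j\|^2=2\pi\int_0^1r^{2j+1}(1-r)^N\,dr=2\pi\,\frac{(2j+1)!\,N!}{(2j+N+2)!},
\]
and (K2) gives $\kappa_N(x)=\frac1{2\pi N!}\sum_j\frac{(2j+N+2)!}{(2j+1)!}\,x^j$. The binomial series gives
\[
(1-y)^{-N-2}-(1+y)^{-N-2}=2\sum_{j\ge0}\frac{(2j+N+2)!}{(2j+1)!\,(N+1)!}\,y^{2j+1},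
\]
and the two series agree after the stated normalization.
\end{proof}

For $N=0$ this is the kernel $\pi^{-1}(1-z\bar w)^{-2}$ of the disc. For $N=2$ we have $(1+y)^4-(1-y)^4=8y(1+y^2)$, and multiplying a weight by $\pi$ divides its kernel by $\pi$. So the kernel $K_0=K_{\mu_0}$ is
\begin{equation}\label{eq:K0}
K_0(z,w)=\frac6{\pi^2}\,k(z\bar w),\qquad k(x)=\frac{1+x}{(1-x)^4}=1+5x+\cdots.
\end{equation}
The function $k$ has no zero in $\mathbb{D}$ and a simple zero at $x=-1$, which is the value of $z\bar w$ at $z=1$, $w=-1$.

\begin{remark}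
Take $z=s$, $w=-s$ and $s=\tan\theta$ with $0<\theta<\pi/4$. Then $y=i\tan\theta$ and $1\mp y=e^{\mp i\theta}/\cos\theta$, so
\[
\kappa_N(-s^2)=\frac{N+1}{2\pi}\,\frac{\cos^{N+2}\theta\,\sin((N+2)\theta)}{\tan\theta}.
\]
The first zero is at $s=\tan\frac{\pi}{N+2}$, which is less than $1$ for $N>2$ and equal to $1$ for $N=2$. The fiber of $\Omega_{n,m}$ over a point $z_1\in\mathbb{D}$ is a complete Reinhardt domain of volume $c\,(1-|z_1|)^{2(n-1)+m}$, and the proof of Lemma~\ref{lem:slice} needs only the mean value property on the fibers. So the slice of $\Omega_{n,m}$ along the $z_1$-axis has $N=2n+m-2$, and it carries a zero when $2n+m>4$. At the threshold $2n+m=4$ the zero has just reached the boundary.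
\end{remark}

A simple zero on the boundary should move when the domain is perturbed, inward or outward according to a sign. Here is the mechanism in a case where everything is explicit.

\begin{example}\label{ex:model}
By \eqref{eq:K0}, $\|1\|^2=\pi^2/6$ and $\|z\|^2=\pi^2/30$ in $A^2(\mathbb{D},\mu_0)$. Shrink the norm in one of two ways, with a small $\delta>0$; the monomials stay orthogonal.

Take first $\|f\|^2-\delta|f(0)|^2$, which removes a point mass from the weight at the origin. Only $\|1\|$ changes, and the kernel becomes $\frac6{\pi^2}(k(z\bar w)+\eta)$ with $\eta>0$ small. At $(s,-s)$ the bracket is $k(-s^2)+\eta>0$ for all $s\in[0,1]$. The root of $1+x+\eta(1-x)^4$ near $-1$ is $-1-16\eta+O(\eta^2)$: the zero has moved out.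

Take next $\|f\|^2-\delta|f'(0)|^2$. Only $\|z\|$ changes, and the kernel becomes $\frac6{\pi^2}(k(z\bar w)+\eta z\bar w)$. At $(s,-s)$ the bracket is $k(-s^2)-\eta s^2$, which equals $1$ at $s=0$ and $-\eta$ at $s=1$. So the kernel vanishes at some $(s,-s)$ with $0<s<1$: the zero has moved in.
\end{example}

In both cases the kernel gains a term $c\,g(z)\overline{g(w)}$ with $c>0$. Since $K_0$ vanishes at $(1,-1)$, the sign of $g(1)\overline{g(-1)}$ decides, however small $c$ is. The first case is a warning: mass removed at the origin has the wrong sign.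

\section{The first variation of the kernel}\label{sec:variation}

The function that represents evaluation at $\zeta$ is $K_0(\cdot,\zeta)$. In view of Example~\ref{ex:model}, removing mass at $\zeta$ should add a positive multiple of $K_0(z,\zeta)K_0(\zeta,w)$ to the kernel. At $z=1$, $w=-1$ this product is $\frac{36}{\pi^4}P(\zeta)$, where
\[
P(\zeta)=k(\bar\zeta)\,k(-\zeta)=\frac{(1+\bar\zeta)(1-\zeta)}{(1-\bar\zeta)^4(1+\zeta)^4}\qquad(\zeta\in\mathbb{D}).
\]
The difficulty in making this precise is uniformity: the error of the first-order approximation must stay small as $(z,w)\to(1,-1)$, although $K_0(z,z)\to\infty$ as $|z|\to1$. We therefore remove mass only from a compact disc $T=\{|\zeta|\le t\}$ with $0<t<1$. If one of $z,w\in\mathbb{D}$ lies in $T$, then $|z\bar w|\le t$, and \eqref{eq:K0} gives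
\begin{equation}\label{eq:C}
|K_0(z,w)|\le C:=\frac{12}{\pi^2(1-t)^4},
\end{equation}
wherever the other point lies.

\begin{proposition}\label{prop:variation}
Let $\mu$ be continuous on $\mathbb{D}$ with $0<\mu\le\mu_0$, $\mu=\mu_0$ outside $T$, and $\mu(\bar\zeta)=\mu(\zeta)$. Let $d\sigma=(\mu_0-\mu)\,dA$ and $m=\sigma(\mathbb{D})$, and assume $Cm\le\frac12$. Then
\begin{equation}\label{eq:second}
\Bigl|K_\mu(z,w)-K_0(z,w)-\int_TK_0(z,\zeta)K_0(\zeta,w)\,d\sigma(\zeta)\Bigr|\le2C^3m^2\qquad(z,w\in\mathbb{D}).
\end{equation}
If moreover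
\begin{equation}\label{eq:criterion}
\frac{36}{\pi^4}\int_T\operatorname{Re}P\,d\sigma+2C^3m^2<0,
\end{equation}
then $K_\mu(s,-s)=0$ for some $s\in(0,1)$.
\end{proposition}

\begin{proof}
On the compact set $T$ both weights are continuous and positive, and outside $T$ they agree. So $\mu\le\mu_0\le M\mu$ for some $M$, and $A^2(\mathbb{D},\mu)$ and $A^2(\mathbb{D},\mu_0)$ contain the same functions. Fix $z,w\in\mathbb{D}$. Reproduce $K_\mu(\cdot,w)$ at $z$ with the kernel $K_0$ and split $\mu_0\,dA=\mu\,dA+d\sigma$:
\[
K_\mu(z,w)=\int_{\mathbb{D}}K_0(z,\zeta)K_\mu(\zeta,w)\,\mu(\zeta)\,dA(\zeta)+\int_TK_0(z,\zeta)K_\mu(\zeta,w)\,d\sigma(\zeta).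
\]
The complex conjugate of the first integral is $\int K_0(\zeta,z)\overline{K_\mu(\zeta,w)}\,\mu\,dA$, which reproduces $K_0(\cdot,z)$ at $w$ with the kernel $K_\mu$ and so equals $K_0(w,z)$. Hence
\begin{equation}\label{eq:resolvent}
K_\mu(z,w)=K_0(z,w)+\int_TK_0(z,\zeta)K_\mu(\zeta,w)\,d\sigma(\zeta).
\end{equation}
The unknown kernel appears on the right only with its first variable in $T$, and we bound it there by using the identity itself. For fixed $w\in\mathbb{D}$ let $S=\max_{\zeta\in T}|K_\mu(\zeta,w)|<\infty$. Taking $z\in T$ in \eqref{eq:resolvent} and using \eqref{eq:C} gives $S\le C+CmS\le C+S/2$, so $S\le2C$. By \eqref{eq:resolvent} again, $|K_\mu(\zeta,w)-K_0(\zeta,w)|\le C\cdot2C\cdot m$ for $\zeta\in T$. Replacing $K_\mu(\zeta,w)$ by $K_0(\zeta,w)$ under the integral in \eqref{eq:resolvent} therefore costs at most $C\cdot2C^2m\cdot m$. This is \eqref{eq:second}.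

By (K6) the continuous function $s\mapsto K_\mu(s,-s)$ is real on $[0,1)$, and it is positive at $s=0$ by (K1). Let $s\to1^-$ in \eqref{eq:second} with $z=s$, $w=-s$. First, $K_0(s,-s)=\frac6{\pi^2}(1-s^2)(1+s^2)^{-4}\to0$. Second, $K_0(s,\zeta)K_0(\zeta,-s)=\frac{36}{\pi^4}k(s\bar\zeta)k(-s\zeta)\to\frac{36}{\pi^4}P(\zeta)$ uniformly on $T$, since $k$ is uniformly continuous on $T$. Since $P(\bar\zeta)=\overline{P(\zeta)}$ and $\sigma$ is invariant under conjugation, $\int P\,d\sigma=\int\operatorname{Re}P\,d\sigma$. Thus $\limsup_{s\to1^-}K_\mu(s,-s)$ is at most the left side of \eqref{eq:criterion}. If that is negative, $K_\mu(s,-s)$ changes sign on $[0,1)$, and the intermediate value theorem gives the zero.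
\end{proof}

The symmetry of $\mu$ turns the search for a zero of a complex function into a sign change. For a family with $m=O(\varepsilon)$ the second term of \eqref{eq:criterion} is $O(\varepsilon^2)$, so it suffices that $\int\operatorname{Re}P\,d\sigma\le-c\varepsilon$ with $c>0$.

Where is $\operatorname{Re}P$ negative? Not on the real diameter, where $P(x)=(1-x^2)^{-3}$. On the other hand, the integral of $K_0(s,\zeta)K_0(\zeta,-s)\mu_0(\zeta)$ over the whole disc is $K_0(s,-s)$, which tends to $0$; so one expects negative values elsewhere, and the imaginary diameter is the first place to look. There, with $r=\tan\theta$ and $0\le\theta\le\pi/4$,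
\begin{equation}\label{eq:Pir}
P(ir)=\frac{(1-ir)^2}{(1+ir)^8}=\cos^6\theta\;e^{-10i\theta},\qquad \operatorname{Re}P(\pm ir)=\cos^6\theta\,\cos10\theta .
\end{equation}
This is positive for $\theta<\pi/20$, negative for $\pi/20<\theta<3\pi/20$, and positive for $3\pi/20<\theta<\pi/4$.

\begin{example}\label{ex:dent}
Without convexity a zero is now easy to produce. Let $r_0=\tan(\pi/10)$, so that $P(\pm ir_0)<0$. Let $\chi\ge0$, $\chi\not\equiv0$, be continuous, invariant under conjugation, and supported in two small closed discs around $\pm ir_0$ which lie in $\mathbb{D}$ and on which $\operatorname{Re}P<0$. Put $\varphi=\varphi_0-\varepsilon\chi$. Then $d\sigma=\pi(2\varepsilon\varphi_0\chi-\varepsilon^2\chi^2)\,dA$, so $m=O(\varepsilon)$ and $\int\operatorname{Re}P\,d\sigma=-c\varepsilon+O(\varepsilon^2)$ with $c>0$. By Proposition~\ref{prop:variation}, with $T$ containing both discs, and Lemma~\ref{lem:slice}, the dented domain $H_\varphi$ is not Lu Qi-Keng for small $\varepsilon$.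
\end{example}

\section{A convex truncation of negative sign}\label{sec:convex}

\subsection*{What convexity allows}
Suppose $H_\varphi\subset\Omega$ is convex and $\varphi=\varphi_0$ outside $T$. Then $\varphi$ is concave, while $\varphi_0$ is affine on each radius. So the thickness $\psi=\varphi_0-\varphi\ge0$ of the removed layer is a convex function of $r$ on each radius, and it vanishes for $r\ge t$. With $\varepsilon=\psi(0)$, convexity on $[0,t]$ gives
\begin{equation}\label{eq:profile}
0\le\psi(re^{i\theta})\le\varepsilon\,(1-r/t)_+ ,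
\end{equation}
where $x_+=\max\{x,0\}$. The layer is thickest at the origin, where $P(0)=1$ has the wrong sign, and it starts with the same thickness $\varepsilon$ in every direction, including the real one. The dent of Example~\ref{ex:dent} has $\psi(0)=0$ and $\psi\not\equiv0$, so it is not convex. The natural attempt is to have equality in the upper bound of \eqref{eq:profile} on radii near the imaginary axis, so that the layer reaches as far from the origin as possible, and to let $\psi$ die out quickly on all other radii.

The domains $D_{t,\beta,\varepsilon}$ do this. In the space of points $(z,h)$ with $h=|u|$, the domain $\Omega$ is the cone $h<1-|z|$. For a unit vector $\nu\in\mathbb{C}$ the plane $h=1-\varepsilon-a\operatorname{Re}(z\bar\nu)$ passes through $(0,1-\varepsilon)$ and, because $at=t-\varepsilon$, through the point $(t\nu,1-t)$ of the cone. Cutting along these planes for all $\nu$ within angle $\beta$ of $\pm i$ is the condition $aN_\beta(z)+h<1-\varepsilon$; see Figure~\ref{fig:cut}. A whole arc of directions is needed: for $\beta=0$ the extremal profile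 would be attained on a single diameter, which has area zero, and the term of order $\varepsilon$ in Lemma~\ref{lem:limit} below would vanish.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\fill[gray!40] (0,0) -- (70:0.8) arc (70:110:0.8) -- cycle;
\fill[gray!40] (0,0) -- (250:0.8) arc (250:290:0.8) -- cycle;
\draw (0,0) circle (1);
\draw[dashed] (0,0) circle (0.8);
\node at (0,-1.25) {$z$-disc};
\begin{scope}[shift={(2.6,-0.6)}]
\fill[gray!40] (-0.8,0.2) -- (0,1) -- (0.8,0.2) -- (0,0.75) -- cycle;
\draw (-1,0) -- (0,1) -- (1,0) -- cycle;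
\draw[thick] (-1,0) -- (-0.8,0.2) -- (0,0.75) -- (0.8,0.2) -- (1,0);
\draw[dashed] (0.8,0.2) -- (0.8,0) node[below] {$it$};
\node at (0,-0.65) {imaginary diameter};
\end{scope}
\begin{scope}[shift={(5.2,-0.6)}]
\fill[gray!40] (-0.327,0.673) -- (0,1) -- (0.327,0.673) -- (0,0.75) -- cycle;
\draw (-1,0) -- (0,1) -- (1,0) -- cycle;
\draw[thick] (-1,0) -- (-0.327,0.673) -- (0,0.75) -- (0.327,0.673) -- (1,0);
\node at (0,-0.65) {real diameter};
\end{scope}
\end{tikzpicture}
\caption{The truncation $D_{t,\beta,\varepsilon}$ of $\{|z|+|u|<1\}$. Left: the unit disc of the variable $z$, the circle $|z|=t$ (dashed), and the double sector of half-angle $\beta$ around the imaginary axis. Middle and right: the radius of the fiber in $u$ before (thin) and after (thick) the cut, over two diameters; the removed layer is shaded. Its thickness at $z=0$ is $\varepsilon$. Inside the sector it reaches out to $|z|=t$; on every other radius its length tends to $0$ with $\varepsilon$.}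
\label{fig:cut}
\end{figure}

\subsection*{The removed mass as $\varepsilon\to0$}
Let $\varphi_\varepsilon(z)=\min\{1-|z|,\,1-\varepsilon-aN_\beta(z)\}$. For $|z|<1$ we have $aN_\beta(z)\le a=1-\varepsilon/t<1-\varepsilon$, because $t<1$. So $\varphi_\varepsilon>0$ on $\mathbb{D}$ and $D_{t,\beta,\varepsilon}=H_{\varphi_\varepsilon}$. Put $\mu_\varepsilon=\pi\varphi_\varepsilon^2$ and $d\sigma_\varepsilon=(\mu_0-\mu_\varepsilon)\,dA$. With $r=|\zeta|$ the thickness is
\[
\psi_\varepsilon(\zeta)=\varphi_0(\zeta)-\varphi_\varepsilon(\zeta)=\bigl(\varepsilon-r+aN_\beta(\zeta)\bigr)_+\le(\varepsilon-r+ar)_+=\varepsilon(1-r/t)_+ .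
\]
So $\mu_\varepsilon=\mu_0$ outside $T$. Since $\mu_0-\mu_\varepsilon=\pi\psi_\varepsilon(\varphi_0+\varphi_\varepsilon)\le2\pi\varepsilon$, the mass satisfies
\begin{equation}\label{eq:mass}
m_\varepsilon=\sigma_\varepsilon(\mathbb{D})\le2\pi^2\varepsilon .
\end{equation}
Finally $|\operatorname{Im}(e^{i\alpha}\bar\zeta)|=|\operatorname{Im}(e^{-i\alpha}\zeta)|$ and the range of $\alpha$ is symmetric, so $\mu_\varepsilon(\bar\zeta)=\mu_\varepsilon(\zeta)$.

Let $\Sigma_\beta$ be the set of points $re^{i\theta}$, $r\ge0$, with $\theta$ within $\beta$ of $\pi/2$ or of $-\pi/2$.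

\begin{lemma}\label{lem:limit}
For fixed $t$ and $\beta$,
\[
\lim_{\varepsilon\to0}\frac1\varepsilon\int_T\operatorname{Re}P\,d\sigma_\varepsilon=2\pi L(t,\beta),\qquad L(t,\beta)=\int_{\Sigma_\beta\cap T}(1-r)\Bigl(1-\frac rt\Bigr)\operatorname{Re}P(re^{i\theta})\,r\,dr\,d\theta .
\]
Moreover $\lim_{\beta\to0}L(t,\beta)/(4\beta)=J_t$ and $\lim_{t\to1}J_t=J$, where
\[
J_t=\int_0^tr(1-r)\Bigl(1-\frac rt\Bigr)\operatorname{Re}P(ir)\,dr,\qquad J=\int_0^1r(1-r)^2\operatorname{Re}\frac{(1-ir)^2}{(1+ir)^8}\,dr .
\]
\end{lemma}

\begin{proof}
We have $N_\beta(re^{i\theta})=r\max_{|\alpha|\le\beta}|\sin(\theta+\alpha)|$. The maximum equals $1$ exactly when $\theta+\alpha\equiv\pi/2\pmod\pi$ for some $|\alpha|\le\beta$. So $N_\beta=r$ on $\Sigma_\beta$ and $N_\beta<r$ off $\Sigma_\beta$. On $\Sigma_\beta\cap T$ this gives $\psi_\varepsilon/\varepsilon=1-r/t$, and $\varphi_0+\varphi_\varepsilon\to2(1-r)$. At a point off $\Sigma_\beta$ we have $\varepsilon-r+aN_\beta\le\varepsilon-(r-N_\beta)<0$ once $\varepsilon<r-N_\beta$, so $\psi_\varepsilon=0$ there for small $\varepsilon$. Thus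 the density $(\mu_0-\mu_\varepsilon)/\varepsilon$ converges pointwise on $T$ to $2\pi(1-r)(1-r/t)$ times the indicator function of $\Sigma_\beta$. It is bounded by $2\pi$, and $P$ is bounded on $T$. Dominated convergence gives the first limit.

Let $\gamma(\theta)=\int_0^tr(1-r)(1-r/t)\operatorname{Re}P(re^{i\theta})\,dr$. This is continuous, since $P$ is continuous on $T$, and $\gamma(\pm\pi/2)=J_t$ by \eqref{eq:Pir}. Now $L(t,\beta)$ is the integral of $\gamma$ over two intervals of length $2\beta$ centered at $\pm\pi/2$, which gives the second limit. The third follows by dominated convergence, since $|P(ir)|\le1$ for $0\le r\le1$ by \eqref{eq:Pir}.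
\end{proof}

\subsection*{The sign of $J$}
By \eqref{eq:Pir} the integrand of $J$ is positive near both ends of $[0,1]$ and negative in the middle, so the sign must be computed. The only pole is at $1+ir=0$; taking $1+ir$ as the variable turns the integrand into a sum of powers.

\begin{lemma}\label{lem:J}
$J=-\dfrac{11}{840}$.
\end{lemma}

\begin{proof}
Put $v=1+ir$, which runs along the segment from $1$ to $1+i$. Then $r=i(1-v)$, $dr=-i\,dv$, $r\,dr=(1-v)\,dv$, $1-r=1-i+iv$ and $1-ir=2-v$, so
\[
J=\operatorname{Re}\int_1^{1+i}(1-v)(2-v)^2(1-i+iv)^2\,v^{-8}\,dv .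
\]
The product of $(1-v)(2-v)^2=4-8v+5v^2-v^3$ and $(1-i+iv)^2=-2i+(2+2i)v-v^2$ is
\[
\sum_{j=0}^5c_jv^j=-8i+(8+24i)v-(20+26i)v^2+(18+12i)v^3-(7+2i)v^4+v^5 .
\]
Let $b=1/(1+i)=(1-i)/2$. Then $\int_1^{1+i}v^{j-8}\,dv=(1-b^{7-j})/(7-j)$, and
\[
b^2=-\tfrac i2,\quad b^3=-\tfrac{1+i}4,\quad b^4=-\tfrac14,\quad b^5=-\tfrac{1-i}8,\quad b^6=\tfrac i8,\quad b^7=\tfrac{1+i}{16}.
\]
The six terms are as follows.
\[
\begin{array}{c|c|c|c|c}
j&c_j&1-b^{7-j}&\operatorname{Re}\bigl(c_j(1-b^{7-j})\bigr)&\text{divided by }7-j\\ \hline
0&-8i&(15-i)/16&-1/2&-1/14\\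
1&8+24i&(8-i)/8&11&11/6\\
2&-20-26i&(9-i)/8&-103/4&-103/20\\
3&18+12i&5/4&45/2&45/8\\
4&-7-2i&(5+i)/4&-33/4&-11/4\\
5&1&(2+i)/2&1&1/2
\end{array}
\]
The last column adds up to $(-60+1540-4326+4725-2310+420)/840=-11/840$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:limit} and~\ref{lem:J} we can choose $t\in(0,1)$ with $J_t<0$, and then $\beta\in(0,\pi/2)$ with $L(t,\beta)<0$. The constant $C$ of \eqref{eq:C} depends only on $t$; this is why $t$ is fixed below $1$, away from the singularities $\pm1$ of $P$, before $\varepsilon$ is chosen. By \eqref{eq:mass} and Lemma~\ref{lem:limit},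
\[
\frac{36}{\pi^4}\int_T\operatorname{Re}P\,d\sigma_\varepsilon+2C^3m_\varepsilon^2\le\varepsilon\Bigl(\frac{72}{\pi^3}L(t,\beta)+o(1)\Bigr)+8\pi^4C^3\varepsilon^2\qquad(\varepsilon\to0).
\]
So there is $\varepsilon_0\in(0,t]$ such that for $0<\varepsilon<\varepsilon_0$ the left side is negative and $Cm_\varepsilon\le\frac12$. For such $\varepsilon$ Proposition~\ref{prop:variation} gives $s\in(0,1)$ with $K_{\mu_\varepsilon}(s,-s)=0$, and by Lemma~\ref{lem:slice} this number is $K_D((s,0),(-s,0))$.
\end{proof}

\begin{remark}
The zero stays close to the boundary. If $K_{\mu_\varepsilon}(s,-s)=0$ and $Cm_\varepsilon\le\frac12$, then \eqref{eq:second} gives $K_0(s,-s)\le C^2m_\varepsilon+2C^3m_\varepsilon^2\le2C^2m_\varepsilon$, so $1-s=O(\varepsilon)$.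
\end{remark}

\section{Approximation from inside}\label{sec:approx}

A zero of the kernel at an interior point survives small changes of the domain. We prove this for exhaustion from inside, show that symmetric convex domains can be exhausted by polynomial sublevel sets, and combine the two facts.

\begin{lemma}[Ramadanov]\label{lem:ram}
Let $D_j\subset D$ be bounded domains in $\mathbb{C}^n$ such that every compact subset of $D$ lies in $D_j$ for all large $j$. Then $K_{D_j}\to K_D$ locally uniformly on $D\times D$. If $K_D$ has a zero, so does $K_{D_j}$ for all large $j$.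
\end{lemma}

\begin{proof}
Let $E\subset D$ be compact, and choose $\delta>0$ such that the closed $\delta$-neighborhood of $E$ lies in $D$. For large $j$ it lies in $D_j$, so (K3) gives $K_{D_j}(w,w)\le1/\operatorname{vol}(B_\delta)$ for $w\in E$, where $B_\delta$ is a ball of radius $\delta$. By (K1) the same bound holds for $|K_{D_j}|$ on $E\times E$. By (K2) and Montel's theorem (a locally bounded sequence of holomorphic functions has a locally uniformly convergent subsequence), every subsequence of $(K_{D_j})$ has a further subsequence that converges locally uniformly on $D\times D$. It suffices to show that each such limit $\widetilde K$ equals $K_D$.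

Fix $w\in D$. Along the subsequence, Fatou's lemma and (K1) give
\[
\int_D|\widetilde K(z,w)|^2\,dV(z)\le\liminf_j\int_{D_j}|K_{D_j}(z,w)|^2\,dV(z)=\lim_jK_{D_j}(w,w)=\widetilde K(w,w).
\]
So $\widetilde K(\cdot,w)\in L^2_h(D)$, and (K1) gives $\widetilde K(w,w)^2\le\|\widetilde K(\cdot,w)\|^2K_D(w,w)\le\widetilde K(w,w)K_D(w,w)$. Since $D_j\subset D$, (K3) gives $\widetilde K(w,w)\ge K_D(w,w)>0$. Hence $\widetilde K(w,w)=K_D(w,w)$. The function $\Phi(z,\eta)=\widetilde K(z,\bar\eta)-K_D(z,\bar\eta)$ is holomorphic on the connected set $D\times D^*$, and $\Phi(w,\bar w)=0$ for all $w$. Applying $\partial_w^\alpha\partial_{\bar w}^\gamma$ to this identity shows that all derivatives $\partial_z^\alpha\partial_\eta^\gamma\Phi$ vanish at $(w,\bar w)$. So $\Phi=0$.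

Now let $K_D(a_0,b_0)=0$. The function $F(z,\eta)=K_D(z,\bar\eta)$ is holomorphic and not identically zero on $D\times D^*$. So in a closed ball around $(a_0,\bar b_0)$ contained in $D\times D^*$ there is an interior point where $F\ne0$. The complex line through that point and $(a_0,\bar b_0)$ meets the ball in a disc, on which $F$ has a zero at the center, is not identically zero, and is the uniform limit of the functions $K_{D_j}(z,\bar\eta)$. By Hurwitz's theorem these have a zero in the disc for all large $j$.
\end{proof}

A convex domain can be approximated from inside by polytopes $\{|\langle x,u_i\rangle|<1\}$. High even powers of the linear forms round such a polytope off to a polynomial sublevel set, and a small quadratic term makes the Hessian definite.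

\begin{lemma}\label{lem:poly}
Let $D\subset\mathbb{R}^q$ be a bounded convex domain with $D=-D$, and let $0<\lambda<1$. There is an even polynomial $p$ with $p(0)=0$ and everywhere positive definite Hessian such that $\lambda\overline D\subset\{p<1\}\subset D$. The set $\{p<1\}$ is a bounded strongly convex domain with smooth real-algebraic boundary.
\end{lemma}

\begin{proof}
Since $D$ is convex and symmetric, $0\in D$, and so $E=\lambda\overline D$ is a compact convex subset of $D$ containing $0$. For $x\in\partial D$ the separation theorem gives a vector $u$ with $0\le\max_E\langle\cdot,u\rangle<\langle x,u\rangle$. Dividing $u$ by a number strictly between the two sides, we obtain $u_x$ with $\max_E\langle\cdot,u_x\rangle<1<\langle x,u_x\rangle$. The open half-spaces $\{\langle\cdot,u_x\rangle>1\}$ cover the compact set $\partial D$; let $u_1,\dots,u_M$ give a finite subcover. The set $Q=\{x:|\langle x,u_i\rangle|<1\text{ for all }i\}$ is convex, contains $0$ and misses $\partial D$. A segment from $0$ to a point outside $D$ meets $\partial D$, so $Q\subset D$. Since $E=-E$,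 the one-sided bounds on $E$ are two-sided: $\rho:=\max_i\max_E|\langle\cdot,u_i\rangle|<1$. This is where the symmetry of $D$ is used.

Let $p(x)=\sum_{i=1}^M\langle x,u_i\rangle^{2l}+|x|^2/l$ with an integer $l\ge1$. If $p(x)<1$, then each $|\langle x,u_i\rangle|<1$, so $\{p<1\}\subset Q\subset D$. The Hessian of $\langle x,u_i\rangle^{2l}$ is $2l(2l-1)\langle x,u_i\rangle^{2l-2}u_iu_i^{T}\ge0$, so the Hessian of $p$ is at least $\frac2lI$. On $E$ we have $p\le M\rho^{2l}+\frac1l\max_E|x|^2$, which is less than $1$ for large $l$.

The set $\{p<1\}$ is open, bounded and convex. A strictly convex function has at most one critical point, and $0$ is a critical point of the even function $p$. As $p(0)=0$, the gradient does not vanish on $\{p=1\}$, which is therefore a smooth real-algebraic hypersurface; the Hessian is positive definite there.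
\end{proof}

We shall use two elementary facts about a bounded convex domain $D$ that contains $0$. First, the dilates $\lambda D$, $0<\lambda<1$, form an increasing family of open sets with union $D$, so every compact subset of $D$ lies in $\lambda D$ for all $\lambda$ close to $1$. Second, if $\lambda D\subset G\subset D$ and $|x|\le R$ on $D$, then $d_H(G,D)\le(1-\lambda)R$, since $|x-\lambda x|\le(1-\lambda)R$. Together with Lemmas~\ref{lem:ram} and~\ref{lem:poly}, the first fact gives:
\begin{equation}\label{eq:both}
\begin{minipage}{0.86\textwidth}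
if $D=-D\subset\mathbb{C}^n$ is a bounded convex domain and $K_D$ has a zero, then for every $\lambda_0<1$ there is a polynomial $p$ as in Lemma~\ref{lem:poly} with $\lambda_0D\subset\{p<1\}\subset D$ such that $K_{\{p<1\}}$ has a zero.
\end{minipage}
\end{equation}
Indeed, take $p_j$ for $\lambda=1-\frac1j$, and take $j$ large.

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
(a) Let $n=1$. A bounded convex domain $G\subset\mathbb{C}$ is simply connected, so there is a biholomorphic map $f\colon G\to\mathbb{D}$. By (K4),
\[
K_G(z,w)=\frac{f'(z)\overline{f'(w)}}{\pi\bigl(1-f(z)\overline{f(w)}\bigr)^2}\ne0,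
\]
because $f'$ has no zeros. Let $n\ge2$ and let $D$ be a domain from Theorem~\ref{thm:main}. The product $D\times\mathbb{D}^{n-2}$ is bounded, convex and symmetric, and by (K5) its kernel has a zero. Apply \eqref{eq:both} to it.

(b) Let $D_j\to D$ in the Hausdorff metric, all domains being bounded and convex, and let $K_D$ have a zero. We must show that $K_{D_j}$ has a zero for large $j$. Lemma~\ref{lem:ram} does not apply directly, since $D_j$ need not lie in $D$. Nor does Hausdorff convergence by itself force compact subsets of $D$ into $D_j$: the annuli $\{1/j<|z|<1\}$ converge to $\mathbb{D}$ and omit $0$. Convexity repairs both defects by placing $D_j$ between two dilates of $D$.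

After translating all domains by one vector we may assume that $D$ contains the ball of radius $c>0$ about $0$. For a bounded convex domain $G$ let $h_G(u)=\sup_{x\in G}\langle x,u\rangle$, $|u|=1$, be its support function, with the real inner product of $\mathbb{R}^{2n}$. Then
\[
G=\{x:\langle x,u\rangle<h_G(u)\text{ for all }|u|=1\},
\]
because points of the open set $G$ satisfy the strict inequalities, while a point outside $G$ can be separated from $G$ by a hyperplane. So $h_G\le h_{G'}$ implies $G\subset G'$. Let $\delta_j=d_H(D_j,D)$. Each point of one closure lies within $\delta_j$ of the other closure, so $|h_{D_j}-h_D|\le\delta_j$. Since $h_D\ge c$, the numbers $\eta_j=\delta_j/c\to0$ satisfy $(1-\eta_j)h_D\le h_{D_j}\le(1+\eta_j)h_D$. As $h_{\lambda D}=\lambda h_D$ for $\lambda>0$, we get $(1-\eta_j)D\subset D_j\subset(1+\eta_j)D$ once $\eta_j<1$. The domains $D_j'=(1+\eta_j)^{-1}D_j$ then satisfy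
\[
\frac{1-\eta_j}{1+\eta_j}\,D\subset D_j'\subset D,
\]
so they eventually contain every compact subset of $D$. By Lemma~\ref{lem:ram}, $K_{D_j'}$ has a zero for large $j$, and by (K4) so does $K_{D_j}$.

(c) The domain $\Omega=\Omega_{2,0}$ is Lu Qi-Keng by the quoted criterion, since $2n+m=4$. Take $t,\beta,\varepsilon_0$ from Theorem~\ref{thm:main}. For each integer $j>1/\varepsilon_0$ apply \eqref{eq:both} to $D_{t,\beta,1/j}$ with $\lambda_0=1-\frac1j$. This gives a polynomial $p_j$ as in (a) such that $K_{\{p_j<1\}}$ has a zero and, by \eqref{eq:sandwich},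
\[
\bigl(1-\tfrac1j\bigr)^2\Omega\subset\{p_j<1\}\subset\Omega .
\]
Since $\Omega$ lies in the unit ball, $d_H(\{p_j<1\},\Omega)\le1-(1-\frac1j)^2\to0$. So every Hausdorff neighborhood of the Lu Qi-Keng domain $\Omega$ contains bounded convex domains that are not Lu Qi-Keng.
\end{proof}

\begin{thebibliography}{1}
\bibitem{IDM} \emph{Invariant Distances and Metrics in Complex Analysis --- Revisited}, \texttt{http://www.mathematik.uni-oldenburg.de/personen/pflug/new-pr.pdf}
\end{thebibliography}
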